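
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{On-line latency-constrained aggregation on trees\\ has no constant competitive ratio}


\begin{abstract}
Messages appear over time at the nodes of a tree and must reach the root by individual due dates. A node may hold messages and forward several of them as one packet; a packet costs its sender a fixed amount of energy, whatever it contains. We show that no deterministic on-line algorithm, even one with complete information on the present state of the whole tree, has a competitive ratio bounded by a constant. This holds both for the maximum energy spent by a node and for the total energy. On every unit-cost chain with $m$ non-sink nodes, whatever its transit times, the best possible ratios are exactly $m$ and $\frac{m+1}{2}$, respectively. More generally, we determine both optimal ratios on every tree in which the nodes of positive cost have pairwise distinct transit times to the root, and a single distributed algorithm attains both.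
\end{abstract}

\section{The question and the answer}

\subsection*{The model}
Let $T=(V,A)$ be a tree rooted at a \emph{sink} $s$, with every arc $(u,v)\in A$ directed from a node $u$ to its parent $v$. Each arc $a$ has a transit time $\tau(a)>0$ and an energy cost $c(a)\ge 0$. Sending a packet from $u$ to $v$ over $a=(u,v)$ takes time $\tau(a)$ and costs node $u$ energy $c(a)$, regardless of how many messages the packet contains. Since every node $v\neq s$ has exactly one outgoing arc $a_v$, we write $c_v=c(a_v)$. Let $\tau_v$ be the total transit time of the path from $v$ to $s$, so $\tau_s=0$.

Message $j$ is released at a node $v_j\ne s$ at time $r_j\ge 0$ with latency $L_j\ge\tau_{v_j}$, and must reach $s$ by its \emph{due date} $d_j=r_j+L_j$. A node may hold messages, its own or forwarded ones, and send several of them together as one packet to its parent. There are two objectives: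
\begin{itemize}
\item \emph{Min Max Energy}: minimize the maximum, over all nodes, of the energy the node spends;
\item \emph{Min Sum Energy}: minimize the total energy spent by all nodes.
\end{itemize}

In the \emph{on-line centralized} problem the tree, the transit times and the costs are known in advance. The data $v_j,r_j,L_j$ of a message become known when it is released, and nothing is known about messages before their release, not even how many will come. At every instant the algorithm knows which messages are present at which nodes, and decides which nodes send packets. Algorithms are deterministic. An algorithm is \emph{$\rho$-competitive} if on every instance it meets all due dates at a cost of at most $\rho$ times the optimal off-line cost. When we speak of the ratio on a given tree, the instances are those on this tree, and the algorithm may depend on the tree.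

We use the following conventions. Time is continuous, an instance has finitely many messages, and a message is a single item that cannot be split or copied. A packet that arrives at a node at time $t$ may be forwarded at time $t$. Releases and arrivals at time $t$ are known when the decisions for time $t$ are made; this last convention is used only for the upper bound. A \emph{chain} is a tree that is a path $u_m,u_{m-1},\dots,u_1,s$ with arcs $(u_i,u_{i-1})$, where $u_0=s$.

\subsection*{Background and main result}
The on-line difficulty is \emph{when} to let go of a message. If there is only one non-sink node, there is no difficulty: the node waits until the earliest due date among the messages it holds forces it to send, and then sends everything it holds. Whenever this rule sends a new packet, it is forced by a message that appeared only after the previous packet had left. These forcing messages need separate packets in any solution, so the rule is optimal. With two non-sink nodes $u_2,u_1$ a conflict appears. Holding a message at $u_2$ keeps open the chance to merge it with later messages at $u_2$, but it may then miss a packet that has to leave $u_1$ soon.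

It is known that no algorithm is better than $2$-competitive, for either objective. For Min Max Energy this is shown on the unit-cost chain $u_2,u_1,s$. For Min Sum Energy, for every $m\ge1$, there are instances on the unit-cost chain $u_m,\dots,u_1,s$ on which no algorithm has ratio less than $2-\frac1m$. If all messages on a chain have equal latencies, then there is a $2$-competitive algorithm, and no algorithm is better than $\sqrt2$-competitive. Whether a constant competitive algorithm exists for the on-line centralized problem on a tree, for either objective, is posed as an open problem in~\cite{source}. The answer is no for both objectives, and chains already suffice.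

\begin{theorem}\label{thm:chain}
Let $m\ge1$ and consider any chain $u_m,\dots,u_1,s$ with unit costs and arbitrary positive transit times. No deterministic on-line algorithm has competitive ratio smaller than $m$ for Min Max Energy, or smaller than $\frac{m+1}{2}$ for Min Sum Energy. Hence for neither objective does an algorithm exist whose competitive ratio is bounded by a constant independent of the instance.
\end{theorem}

For Min Sum the new bound agrees with $2-\frac1m$ when $m\le 2$ and exceeds it by $\frac{(m-1)(m-2)}{2m}$ in general. Both bounds of Theorem~\ref{thm:chain} are exactly tight (Corollary~\ref{cor:chain}). This is a special case of Theorem~\ref{thm:exact} in Section~\ref{sec:exact}, which gives the optimal ratios for arbitrary costs on every tree in which the nodes of positive cost have distinct values $\tau_v$.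

The method has two ingredients. The first is a change of clock that makes transit times disappear from the constraints and leaves them only in the order in which information is revealed (Section~\ref{sec:time}). The second is an adversary that tests the nodes one after the other, from the farthest to the nearest. A node that reacts promptly is made to send many packets, and a node that hesitates even once has a message stranded behind all later ones (Sections~\ref{sec:two} and~\ref{sec:adversary}).

\subsection*{Notation}
For $v\ne s$ let $\Pi_v$ be the set of non-sink nodes on the path from $v$ to $s$, including $v$, and let $T_v=\{u: v\in\Pi_u\}$ be the set of nodes of the subtree below $v$, including $v$. Thus $u\in T_v$ if and only if $v\in\Pi_u$. Put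
\[
S_u=\sum_{v\in\Pi_u}c_v ,
\]
the cost of bringing one packet from $u$ to the sink. For every set $F$ of non-sink nodes, exchanging the order of summation gives
\begin{equation}\label{eq:double}
\sum_{v\neq s}c_v\,|F\cap T_v|=\sum_{f\in F}S_f .
\end{equation}

\section{Normalized time}\label{sec:time}

An event at node $v$ at real time $t$ is said to happen at \emph{normalized time} $t+\tau_v$. This is the earliest time at which a message that is at $v$ at time $t$ can be at the sink. A packet that leaves $u$ for its parent $v$ at normalized time $y$ leaves at real time $y-\tau_u$ and arrives at real time $y-\tau_u+\tau(a_u)=y-\tau_v$, that is, at normalized time $y$ again. In normalized time, travel is instantaneous.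

We assign to message $j$ its \emph{window} $[\rho_j,d_j]$, where $\rho_j=r_j+\tau_{v_j}$ is its normalized release time. The assumption $L_j\ge\tau_{v_j}$ says precisely that $\rho_j\le d_j$. Conversely, a message at $w$ with any prescribed window $[x,d]$, $\tau_w\le x\le d$, is obtained by releasing it at real time $x-\tau_w\ge 0$ with latency $d-x+\tau_w\ge\tau_w$.

\begin{lemma}\label{lem:time}
\begin{enumerate}
\item[(a)] In every feasible solution, message $j$ leaves the nodes of $\Pi_{v_j}$, in the order of its path, at nondecreasing normalized times, all in $[\rho_j,d_j]$.
\item[(b)] If $z$ lies in the windows of all messages of a nonempty set, then the whole set can be delivered with exactly one packet from each node of $\bigcup_j\Pi_{v_j}$, the union being over the messages of the set, and no packet from any other node.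
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The message is at $v_j$ from normalized time $\rho_j$ on, so it leaves $v_j$ no earlier. If it leaves a node at normalized time $y$, it arrives at the parent at normalized time $y$ and leaves the parent, if this is not $s$, no earlier. Likewise it reaches $s$ no earlier than $y$, and at $s$ normalized time is real time, so $y\le d_j$.

(b) Each node of the union sends one packet at normalized time $z$. Messages of the set released at the node are present, since $\rho_j\le z$. Packets sent by its children at normalized time $z$ arrive at normalized time $z$ and can be included. Everything reaches $s$ at time $z\le d_j$.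
\end{proof}

So off-line, a set of messages with a common point in their windows costs one packet per node. On-line, a message that has been delayed to normalized time $\theta$ at its release node can never again travel with a message whose due date is smaller than $\theta$.

Transit times survive in one place. Normalized time $z$ occurs at node $v$ at real time $z-\tau_v$, so the nodes far from the sink experience it \emph{first}. If $\tau_w>\tau_{w'}$ and $0<\delta<\tau_w-\tau_{w'}$, then the whole normalized interval $[A,A+\delta]$ is over at $w$ before it begins at $w'$. An adversary can therefore watch everything the algorithm does at $w$ during the interval, and only then start to release messages at $w'$ in the same interval.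

\section{Two nodes by hand}\label{sec:two}

Consider the unit-cost chain $u_2,u_1,s$. Choose $\eta>0$ with $4\eta<\tau_{u_2}-\tau_{u_1}$ and let $A\ge\tau_{u_2}$. Release at $u_2$ a message with window $[A,A+4\eta]$ and watch $u_2$ up to normalized time $A+2\eta$.

\emph{The algorithm is prompt: the message leaves $u_2$ at a normalized time $y<A+2\eta$.} Release a second message at $u_2$ with window $[x,A+4\eta]$ for some $x$ with $y<x<A+2\eta$. Node $u_2$ has to send a second packet, and $u_1$ sends at least one. Off-line, $x$ lies in both windows, so one packet per node suffices.

\emph{The algorithm hesitates: the message has not left $u_2$ before normalized time $A+2\eta$.} Release a message at $u_1$ with window $[A,A+\eta]$. This is possible because the hesitation is observed at real time $A+2\eta-\tau_{u_2}$, which is smaller than the release time $A-\tau_{u_1}$ of the new message. The new message leaves $u_1$ by normalized time $A+\eta$, the old one not before $A+2\eta$. So $u_1$ sends at least two packets and $u_2$ at least one. Off-line, $A$ lies in both windows, and one packet per node suffices.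

In both cases the algorithm has maximum cost at least $2$ against $1$, and total cost at least $3$ against $2$.

Three changes lead from this game to $m$ nodes. On a longer chain, one extra packet is too small a penalty for promptness, so a prompt node is tested again and again until it has sent $N$ packets. For the total energy, the game must go on at the next node even after a prompt node, so room must be left for later windows. Finally, the later windows must be nested so that messages stranded at different nodes are also separated from each other.

\section{The adversary}\label{sec:adversary}

The construction is not tied to chains. What it needs is a set of nodes with distinct values $\tau_w$, so that they can be tested one after the other. Let $\tau_{\max}=\max_v\tau_v$. For a set $W$ of non-sink nodes let $\overline W=\bigcup_{w\in W}\Pi_w$, and write $\mathbf 1[\cdot]$ for the indicator that is $1$ if the statement in brackets holds and $0$ otherwise. In a partition $W=E\cup F$ into disjoint sets, either part may be empty.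

\begin{lemma}[One round]\label{lem:round}
Let $W=\{w_1,\dots,w_q\}$ be a nonempty set of non-sink nodes with $\tau_{w_1}>\dots>\tau_{w_q}$, and let $\delta>0$ satisfy $\delta<\tau_{w_i}-\tau_{w_{i+1}}$ for all $i<q$. Let $N\ge1$ be an integer and $A\ge\tau_{\max}$. Against any deterministic algorithm that meets all due dates, and whatever was released before real time $A-\tau_{\max}$, the adversary can release messages at nodes of $W$, all with windows inside $[A,A+\delta]$, such that
\begin{enumerate}
\item[(a)] all these messages can be delivered off-line with exactly one packet from each node of $\overline W$ and none from other nodes;
\item[(b)] there is a partition $W=E\cup F$ such that every node $v\ne s$ sends, at normalized times in $[A,A+\delta]$, at least $N\cdot\mathbf 1[v\in E]+|F\cap T_v|$ packets.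
\end{enumerate}
\end{lemma}

\begin{proof}
The adversary runs stages $i=1,\dots,q$. Stage $i$ tests the node $w=w_i$ inside a current interval $[a_i,b_i]$ with $a_i<b_i$, starting from $[a_1,b_1]=[A,A+\delta]$. Its outcome is either that $w_i$ has sent $N$ packets in the left half of the interval, or that a message is stranded at $w_i$ until the right half. In both cases the next interval is chosen inside the left half, so that it ends before the stranded message can travel, and to the right of all starting points of windows so far, so that all windows keep a common point.

\emph{Stage $i$.} Let $\theta_i=\frac{a_i+b_i}{2}$ and $x_1=a_i$. For $k=1,2,\dots$ release at $w$ a message with window $[x_k,b_i]$, and let $y_k\ge x_k$ be the normalized time at which the algorithm sends it from $w$.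
\begin{itemize}
\item If $y_k<\theta_i$ and $k<N$, put $x_{k+1}=\frac{y_k+\theta_i}{2}$, so $y_k<x_{k+1}<\theta_i$, and go on to $k+1$.
\item If $y_k<\theta_i$ and $k=N$, stop. The stage is \emph{early}: $w$ is put into $E$, and $a_{i+1}=\frac{y_N+\theta_i}{2}$.
\item If message $k$ has not left $w$ before normalized time $\theta_i$, stop. The stage is \emph{late}: $w$ is put into $F$, and $a_{i+1}=x_k$.
\end{itemize}
In the last two cases put $b_{i+1}=\frac{a_{i+1}+\theta_i}{2}$. Since $a_i\le x_k<\theta_i$ for every $k$ used, and $a_i\le x_N\le y_N<\theta_i$ in the early case, we have $a_i\le a_{i+1}<\theta_i$ in both cases, and hence
\begin{equation}\label{eq:nest}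
a_i\le a_{i+1}<b_{i+1}<\theta_i<b_i .
\end{equation}

\emph{The adversary only reacts to the past.} Within a stage, message $k+1$ is released strictly after message $k$ was seen to leave $w$. Stage $i$ ends, and its outcome is known, by normalized time $\theta_i$ at $w_i$, that is, by real time $\theta_i-\tau_{w_i}$. For $i<q$, by \eqref{eq:nest} and the choice of $\delta$,
\[
\theta_i-\tau_{w_i}<A+\delta-\tau_{w_i}<A-\tau_{w_{i+1}}\le a_{i+1}-\tau_{w_{i+1}},
\]
and the last quantity is the real time at which stage $i+1$ begins. So the stages follow one another in real time. All release times are at least $A-\tau_{\max}\ge0$.

\emph{Proof of \textup{(a)}.} The $x_k$ of a stage are increasing. So every message of stage $i$ has a window $[x_k,b_i]$ with $x_k\le a_{i+1}$: in the late case $a_{i+1}$ is the last $x_k$, and in the early case $x_k\le x_N\le y_N<a_{i+1}$. By \eqref{eq:nest}, $a_{i+1}\le a_{q+1}<b_{q+1}<b_i$. Hence $z=a_{q+1}$ lies in all windows, and Lemma~\ref{lem:time}(b) applies. The nodes used are exactly those of $\overline W$, since every node of $W$ receives a message.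

\emph{Proof of \textup{(b)}.} We charge packets of the algorithm to the stages.

If stage $i$ is early, charge to it the $N$ packets with which messages $1,\dots,N$ leave $w_i$. They leave at normalized times $y_1<\dots<y_N$ in $[a_i,\theta_i)$, so they are distinct.

If stage $i$ is late, its last message leaves $w_i$ at a normalized time at least $\theta_i$ and has due date $b_i$. By Lemma~\ref{lem:time}(a) it leaves every node of $\Pi_{w_i}$ at a normalized time in $[\theta_i,b_i]$. Charge to the stage, for each $v\in\Pi_{w_i}$, the packet of $v$ containing this message.

No packet is charged to two different stages:
\begin{itemize}
\item \emph{Two late stages $i<i'$.} Their packets are sent at normalized times in $[\theta_i,b_i]$ and $[\theta_{i'},b_{i'}]$. These intervals are disjoint, since $b_{i'}\le b_{i+1}<\theta_i$.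
\item \emph{Two early stages.} Their packets are sent by different nodes.
\item \emph{Stage $i$ early, stage $i'<i$ late.} The late stage is charged at normalized times at least $\theta_{i'}>b_{i'+1}\ge b_i$, the early one at normalized times less than $\theta_i<b_i$.
\item \emph{Stage $i$ early, stage $i'>i$ late.} The late stage is charged only at nodes $v\in\Pi_{w_{i'}}$. These have $\tau_v\le\tau_{w_{i'}}<\tau_{w_i}$, so $w_i$, the only node at which stage $i$ is charged, is not among them.
\end{itemize}
Node $v$ is charged $N$ times if $v\in E$, and in addition once for each late $w_i$ with $v\in\Pi_{w_i}$, that is, once for each element of $F\cap T_v$. All charged packets are sent at normalized times in $[A,A+\delta]$. This is (b).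
\end{proof}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[->] (-0.3,0) -- (12.5,0);
\node[below] at (10.8,-0.1) {normalized time};
\draw[dashed] (0,-0.1) -- (0,3.6);
\node[below] at (0,-0.1) {$A$};
\fill[gray!45] (6,2.75) rectangle (12,3.05);
\draw (0,2.75) rectangle (12,3.05);
\draw (6,2.75) -- (6,3.05);
\node[left] at (-0.3,2.9) {stage 1, at $u_3$};
\node[above] at (6,3.05) {$\theta_1$};
\node[right] at (12,2.9) {$b_1$};
\fill[gray!45] (1.5,1.65) rectangle (3,1.95);
\draw (0,1.65) rectangle (3,1.95);
\draw (1.5,1.65) -- (1.5,1.95);
\node[left] at (-0.3,1.8) {stage 2, at $u_2$};
\node[above] at (1.5,1.95) {$\theta_2$};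
\node[right] at (3,1.8) {$b_2$};
\fill[gray!45] (0.375,0.55) rectangle (0.75,0.85);
\draw (0,0.55) rectangle (0.75,0.85);
\draw (0.375,0.55) -- (0.375,0.85);
\node[left] at (-0.3,0.7) {stage 3, at $u_1$};
\node[above] at (0.375,0.85) {$\theta_3$};
\node[right] at (0.75,0.7) {$b_3$};
\end{tikzpicture}
\caption{One round on the chain $u_3,u_2,u_1,s$ when each of the three nodes hesitates with its first message. A bar is the window of the message released at that node. The algorithm does not send the message from its release node before the midpoint $\theta_i$, so the message passes every node on its way to $s$ during the gray part $[\theta_i,b_i]$. The gray parts are disjoint, so $u_1$ sends at least three packets. Off-line, all three messages can leave at normalized time $A$ (dashed), and each node sends one packet.}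
\label{fig:nest}
\end{figure}

Figure~\ref{fig:nest} shows the case in which every stage is late. In an early stage the left end of the next window moves to the right of all packets charged to that stage, and the remaining room to the left of $\theta_i$ is used in the same way.

\begin{remark}[Where unequal latencies enter]
The messages of stage $i+1$ have windows contained in those of stage $i$ and strictly shorter. Since a message at $w$ with latency $L$ has a window of length $L-\tau_w$, equal latencies would make the windows at $w_{i+1}$, which is nearer to the sink, \emph{longer} than those at $w_i$. So the construction with at least two nodes needs unequal latencies, and there is no conflict with the $2$-competitive algorithm for chains with equal latencies.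
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
An algorithm that misses a due date on some instance is not competitive at all, so consider an algorithm that meets all due dates. As transit times are positive, the values $\tau_{u_1}<\dots<\tau_{u_m}$ are distinct. Apply Lemma~\ref{lem:round} with $W=\{u_1,\dots,u_m\}$, $N=m$, $A=\tau_{\max}$ and a sufficiently small $\delta$. By (a), the off-line optimum is at most $1$ for Min Max and at most $m$ for Min Sum.

\emph{Min Max.} If $E\neq\emptyset$, some node sends at least $N=m$ packets. If $E=\emptyset$, then $F=W=T_{u_1}$, and $u_1$ sends at least $m$ packets. In both cases the algorithm's cost is at least $m$.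

\emph{Min Sum.} Here $S_{u_i}=i$. By (b) and \eqref{eq:double}, the algorithm's cost is at least
\[
m|E|+\sum_{v\neq s}|F\cap T_v|=m|E|+\sum_{u_i\in F}i\ \ge\ \sum_{i=1}^m i=\frac{m(m+1)}{2},
\]
and the ratio is at least $\frac{m+1}{2}$.

An algorithm with a constant ratio on all trees would have this ratio on the chains for all $m$. Since both bounds are unbounded as $m\to\infty$, there is none.
\end{proof}

\section{Exact ratios for general costs}\label{sec:exact}

How good can an algorithm be on a \emph{given} tree with given costs? We first read off from the adversary which quantities to expect.

Let $P=\{v\ne s:c_v>0\}$. If $P=\emptyset$, every solution costs $0$, so assume $P\ne\emptyset$. Call $U\subseteq P$ \emph{closed} if $\Pi_u\cap P\subseteq U$ for every $u\in U$, and let $c(U)=\sum_{u\in U}c_u$.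

For the total energy, play a round of Lemma~\ref{lem:round} with $W=U$ closed. If all stages are late, the algorithm in effect brings a separate packet from each $u\in U$ to the sink, at total cost at least $\sum_{u\in U}S_u$. The off-line solution uses each node of $\overline U$ once, and closedness guarantees that this costs only $c(U)$: nodes of $\overline U\setminus U$ have cost $0$. So the natural quantity is
\[
R_\Sigma(T)=\max_{\emptyset\neq U\subseteq P\ \mathrm{closed}}\ \frac{\sum_{u\in U}S_u}{c(U)} .
\]

For the maximum energy, we are free to play several rounds with different sets. Suppose every node may spend at most $Q$ off-line. A round that involves $u$ costs every node $v\in\Pi_u$ an amount $c_v$ off-line. So $u$ can be used in about $Q/M_u$ rounds, where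
\[
M_u=\max_{v\in\Pi_u}c_v\qquad(u\in P),
\]
which is positive. If all stages are late, a node $v$ sends a separate packet for each $u\in T_v\cap P$ in each of the rounds that use $u$, and spends about $c_v\sum_{u\in T_v\cap P}Q/M_u$. So the natural quantity is
\[
R_{\max}(T)=\max_{v\in P}\ \sum_{u\in T_v\cap P}\frac{c_v}{M_u}.
\]
Every term of the sum is at most $1$, since $v\in\Pi_u$.

\begin{example}
Take the chain $u_2,u_1,s$ with $c_{u_1}=1$ and $c_{u_2}=2$. Then $M_{u_1}=1$, $M_{u_2}=2$ and $R_{\max}=\frac11+\frac12=\frac32$, attained at $v=u_1$. With $Q=2$ the adversary plays one round with $W=\{u_1,u_2\}$ and one with $W=\{u_1\}$. Off-line, $u_1$ sends two packets and $u_2$ one, so both spend $2$. On-line, if all stages are late, $u_1$ sends at least three packets and spends at least $3$. The nonempty closed sets are $\{u_1\}$ and $\{u_1,u_2\}$, with quotients $1$ and $\frac{1+3}{3}$, so $R_\Sigma=\frac43$.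
\end{example}

\begin{theorem}\label{thm:exact}
Let $P\neq\emptyset$.
\begin{enumerate}
\item[(i)] On every tree there is a single on-line algorithm that is $R_\Sigma(T)$-competitive for Min Sum Energy and $R_{\max}(T)$-competitive for Min Max Energy. It is distributed: each node uses only the messages present at it and the tree data.
\item[(ii)] If the values $\tau_u$, $u\in P$, are pairwise distinct (in particular, on every chain), no deterministic on-line algorithm has a smaller ratio, for either objective. This remains true if an additive constant $\beta$ depending on $T$ is allowed, that is, if $\mathrm{ALG}\le\rho\,\mathrm{OPT}+\beta$ is required instead of $\mathrm{ALG}\le\rho\,\mathrm{OPT}$.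
\end{enumerate}
\end{theorem}

Here $\mathrm{ALG}$ and $\mathrm{OPT}$ are the costs of the algorithm and of an optimal off-line solution for the objective in question.

\subsection{The upper bound: each node on its own}

\begin{proof}[Proof of Theorem~\ref{thm:exact}(i)]
The algorithm applies the rule for a single node, described in the introduction, at each node of $P$ separately, and never tries to merge messages of different nodes of $P$. The number of packets that a node creates in this way is forced upon every solution, at this node and at all later nodes. The algorithm loses only because it adds up, over the nodes of a subtree, numbers of which a solution must pay the maximum.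

\emph{Algorithm.} Nodes outside $P$ forward everything immediately, at no cost. Message $j$ is an \emph{own} message of $u\in P$ if $u$ is the first node of $P$ on its path, starting from and including $v_j$. By the rule for nodes outside $P$, it appears at $u$ at normalized time $\rho_j$. Node $u\in P$ holds its own messages. When the normalized time at $u$ equals the smallest due date $d$ among the own messages it holds, $u$ sends all own messages it holds, including those appearing at that instant, as one packet. All later nodes forward this packet immediately, so it reaches $s$ at time $d$. Node $u$ recognizes its own messages from their release nodes and the tree.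

\emph{Feasibility.} A message without a node of $P$ on its path reaches $s$ at time $\rho_j\le d_j$. For the others it suffices that $u\in P$ sends each own message $j$ no later than normalized time $d_j$. Suppose that this fails at $u$, and let $j$ be a violating message of smallest due date. As $\rho_j\le d_j$, message $j$ is held by $u$ at normalized time $d_j$. If all own messages held then have due dates at least $d_j$, the smallest of these is $d_j$ and $u$ sends message $j$, a contradiction. Otherwise $u$ holds a message at a time later than its due date, and this due date is smaller than $d_j$, contradicting the choice of $j$.

\emph{A lower bound for every solution.} Let $g_u$ be the number of packets created by $u\in P$, and let $d^1<\dots<d^{g_u}$ be the normalized times at which they are sent. Packet $k$ contains an own message with due date $d^k$; we call one such message its \emph{trigger}. The trigger of packet $k+1$ was not yet at $u$ at normalized time $d^k$, since otherwise it would have left by then. So its window is contained in $(d^k,d^{k+1}]$, and the windows of the $g_u$ triggers are pairwise disjoint. The path of each trigger contains $\Pi_u$. In any feasible solution, by Lemma~\ref{lem:time}(a), each node $v\in\Pi_u$ sends each trigger at a normalized time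 in its window, so $v$ sends at least $g_u$ packets. Hence in any feasible solution
\begin{equation}\label{eq:G}
\text{each } v\in P \text{ sends at least } G_v=\max_{u\in T_v\cap P}g_u \text{ packets.}
\end{equation}
In the algorithm, $v\in P$ sends at most $\sum_{u\in T_v\cap P}g_u$ packets.

\emph{Min Sum.} A packet created by $u$ costs at most $S_u$ in total. If $v\in\Pi_u\cap P$, then $T_u\subseteq T_v$ and $G_v\ge G_u$, so the sets $U_t=\{v\in P:G_v\ge t\}$ are closed. Since $g_u\le G_u$, and a nonnegative integer $G$ equals the number of integers $t$ with $1\le t\le G$,
\[
\mathrm{ALG}\le\sum_{u\in P}g_uS_u\le\sum_{u\in P}G_uS_u=\sum_{t\ge1}\sum_{u\in U_t}S_u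
\le R_\Sigma(T)\sum_{t\ge1}c(U_t)=R_\Sigma(T)\sum_{v\in P}c_vG_v .
\]
By \eqref{eq:G} the right-hand side is at most $R_\Sigma(T)\,\mathrm{OPT}$.

\emph{Min Max.} Let $u\in P$. In any feasible solution every $v\in\Pi_u$ sends at least $g_u$ packets and spends at least $c_vg_u$. Hence $\mathrm{OPT}\ge M_ug_u$, that is, $g_u\le\mathrm{OPT}/M_u$. So node $v\in P$ spends in the algorithm at most
\[
c_v\sum_{u\in T_v\cap P}g_u\le\mathrm{OPT}\sum_{u\in T_v\cap P}\frac{c_v}{M_u}\le R_{\max}(T)\,\mathrm{OPT},
\]
and nodes outside $P$ spend nothing.
\end{proof}

\subsection{The lower bound: several rounds}

To use rounds with different sets, and to defeat additive constants, we play rounds one after the other.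

\begin{lemma}[Several rounds]\label{lem:rounds}
Let $W_1,\dots,W_K$ be nonempty sets of non-sink nodes such that, for each $t$, the values $\tau_w$, $w\in W_t$, are pairwise distinct. Let $N\ge1$ be an integer. Against any deterministic algorithm that meets all due dates, the adversary can produce an instance, together with partitions $W_t=E_t\cup F_t$, on which every node $v\neq s$ sends at least
\[
\sum_{t=1}^K\bigl(N\cdot\mathbf 1[v\in E_t]+|F_t\cap T_v|\bigr)
\]
packets, while off-line there is a single feasible solution in which every node $v\neq s$ sends at most $|\{t:v\in\overline{W_t}\}|$ packets.
\end{lemma}

\begin{proof}
Choose $\delta>0$ small enough for Lemma~\ref{lem:round} with each of the sets $W_t$. Play round $t$ as in Lemma~\ref{lem:round} with $W=W_t$ and $A=A_t$, where $A_1=\tau_{\max}$ and $A_{t+1}>A_t+\delta+\tau_{\max}$. Round $t$ is over by real time $A_t+\delta$, and round $t+1$ releases nothing before real time $A_{t+1}-\tau_{\max}>A_t+\delta$. So the rounds follow one another in real time. The packets counted in different rounds are sent at normalized times in the disjoint intervals $[A_t,A_t+\delta]$, so the lower bounds of Lemma~\ref{lem:round}(b) add up. Off-line, use the solutions of Lemma~\ref{lem:round}(a) side by side.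
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}(ii)]
As before, it suffices to consider algorithms that meet all due dates. Let such an algorithm satisfy $\mathrm{ALG}\le\rho\,\mathrm{OPT}+\beta$ on all instances on $T$, where $\rho\ge0$. Put $c_{\min}=\min_{v\in P}c_v$, $c_{\max}=\max_{v\in P}c_v$ and $n=|P|$. All sets used below are subsets of $P$, so their $\tau$-values are distinct.

\emph{Min Sum.} Let $U$ attain the maximum in $R_\Sigma(T)$. Apply Lemma~\ref{lem:rounds} with $W_1=\dots=W_K=U$ and an integer $N\ge\max_{u\in U}S_u/c_{\min}$. As $U$ is closed, $\overline U\setminus U$ contains only nodes of cost $0$, so $\mathrm{OPT}\le K\,c(U)$. By \eqref{eq:double} and the choice of $N$, the packets counted for round $t$ cost the algorithm at least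
\[
\sum_{e\in E_t}Nc_e+\sum_{v\neq s}c_v|F_t\cap T_v|=\sum_{e\in E_t}Nc_e+\sum_{f\in F_t}S_f\ \ge\ \sum_{u\in U}S_u=R_\Sigma(T)\,c(U).
\]
Hence $K\,c(U)R_\Sigma(T)\le\mathrm{ALG}\le\rho K\,c(U)+\beta$. Dividing by $K\,c(U)>0$ and letting $K\to\infty$ gives $\rho\ge R_\Sigma(T)$.

\emph{Min Max.} Let $Q\ge c_{\max}$ and $g_u=\lfloor Q/M_u\rfloor\ge1$ for $u\in P$. If $v\in\Pi_u\cap P$, then $\Pi_v\subseteq\Pi_u$, so $M_v\le M_u$ and $g_v\ge g_u$. Hence the sets $W_t=\{u\in P:g_u\ge t\}$ are closed. Apply Lemma~\ref{lem:rounds} with $W_1,\dots,W_K$, where $K=\max_ug_u$, and with an integer $N\ge nQ/c_{\min}$.

By closedness, a node $v\in P$ lies in $\overline{W_t}$ if and only if it lies in $W_t$, and this happens for exactly $g_v$ values of $t$. So off-line $v$ spends at most $c_vg_v\le c_vQ/M_v\le Q$, and $\mathrm{OPT}\le Q$.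

If some stage is early, a node of $P$ sends at least $N$ packets, and $\mathrm{ALG}\ge Nc_{\min}\ge nQ\ge R_{\max}(T)\,Q$, since $R_{\max}(T)$ is a sum of at most $n$ terms that are at most $1$. Otherwise $F_t=W_t$ for all $t$. Then a node $v$ attaining $R_{\max}(T)$ sends at least $\sum_t|W_t\cap T_v|=\sum_{u\in T_v\cap P}g_u$ packets, so
\[
\mathrm{ALG}\ \ge\ c_v\sum_{u\in T_v\cap P}\Bigl(\frac{Q}{M_u}-1\Bigr)\ \ge\ R_{\max}(T)\,Q-n\,c_{\max}.
\]
In both cases $R_{\max}(T)\,Q-n\,c_{\max}\le\rho Q+\beta$. Dividing by $Q$ and letting $Q\to\infty$ gives $\rho\ge R_{\max}(T)$.
\end{proof}

\begin{remark}[Ties]
Distinctness of the values $\tau_u$ is used only to run the stages of a round one after the other in real time. If $\tau_{w}=\tau_{w'}$, a normalized interval occurs at $w$ and $w'$ at the same real times, and the adversary cannot watch the algorithm at $w$ throughout the interval before it begins at $w'$. For trees with ties among the nodes of positive cost, part~(i) still holds, and Lemma~\ref{lem:rounds} still gives lower bounds from sets with distinct values; we do not claim the exact ratio there.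
\end{remark}

\section{Consequences}

\begin{corollary}[Unit-cost chains]\label{cor:chain}
On every unit-cost chain with $m$ non-sink nodes, whatever its positive transit times, the optimal deterministic competitive ratios are exactly $m$ for Min Max Energy and $\frac{m+1}{2}$ for Min Sum Energy.
\end{corollary}

\begin{proof}
All $M_u$ equal $1$, so $R_{\max}=|T_{u_1}|=m$. The nonempty closed sets are $\{u_1,\dots,u_k\}$ with $1\le k\le m$, and $S_{u_i}=i$, so $R_\Sigma=\max_k\frac{k(k+1)/2}{k}=\frac{m+1}{2}$. Theorem~\ref{thm:exact} applies.
\end{proof}

\begin{corollary}[Trees of given size]
The best ratio that can be guaranteed on all trees with $n$ non-sink nodes is exactly $n$, for both objectives: on each such tree there is an $n$-competitive algorithm, and this fails if $n$ is replaced by any smaller number.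
\end{corollary}

\begin{proof}
\emph{Upper bound.} If $P=\emptyset$, all costs are $0$. Otherwise $R_{\max}\le n$, being a sum of at most $n$ terms that are at most $1$. If $U$ is closed and $u\in U$, all nodes of positive cost in $\Pi_u$ are in $U$, so \eqref{eq:double} gives
\[
\sum_{u\in U}S_u=\sum_{v\in U}c_v\,|T_v\cap U|\le n\,c(U),
\]
and $R_\Sigma\le n$. Theorem~\ref{thm:exact}(i) applies.

\emph{Lower bound.} For Min Max take the unit-cost chain. For Min Sum take the chain with $c_{u_1}=1$ and $c_{u_i}=\varepsilon>0$ for $2\le i\le n$. The closed set of all non-sink nodes gives
\[
R_\Sigma\ge\frac{\sum_{i=1}^n\bigl(1+(i-1)\varepsilon\bigr)}{1+(n-1)\varepsilon},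
\]
which tends to $n$ as $\varepsilon\to0$. Theorem~\ref{thm:exact}(ii) applies.
\end{proof}

The long chain is not the only source of large ratios: for general costs, the depth of the tree bounds neither of them.

\begin{corollary}[Bounded depth]
Let a hub be joined to $s$ and $n\ge1$ leaves be joined to the hub, with pairwise distinct $\tau$-values of the $n+1$ non-sink nodes. With unit costs, the optimal ratio for Min Max Energy is $n+1$. With hub cost $1$ and leaf costs $\frac1n$, the optimal ratio for Min Sum Energy is at least $\frac{n+2}{2}$. In contrast, with unit costs $R_\Sigma(T)$ is, on every tree, at most the depth of the tree (the largest number of arcs on a path to $s$).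
\end{corollary}

\begin{proof}
With unit costs all $M_u$ equal $1$, and the subtree of the hub contains $n+1$ nodes, so $R_{\max}=n+1$. With the second choice of costs, the set $U$ of all $n+1$ non-sink nodes is closed, has total cost $1+n\cdot\frac1n=2$, and satisfies $\sum_{u\in U}S_u=1+n\bigl(1+\frac1n\bigr)=n+2$. Theorem~\ref{thm:exact} gives the first two claims. With unit costs on any tree, $S_u$ is the number of arcs on the path from $u$ to $s$, and $c(U)=|U|$. So $R_\Sigma$ is the largest average depth of the nodes of a closed set, which is at most the depth of the tree.
\end{proof}

Finally, when the values $\tau_u$, $u\in P$, are distinct, centralized information is worthless in the worst case: the distributed algorithm of Theorem~\ref{thm:exact}(i) attains the optimal deterministic ratio for both objectives simultaneously.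

\begin{thebibliography}{1}
\bibitem{source}
``Latency Constrained Aggregation In Sensor Networks'',
\url{https://typeset.io/pdf/latency-constrained-aggregation-in-sensor-networks-1nrve9qv5m.pdf}.
\end{thebibliography}

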